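# Continuous retractions of $P\times P$ onto its diagonal, $P$ the pseudo-arc

## 1. Chainable, indecomposable and hereditarily indecomposable continua

**Definition (continuum, subcontinuum).** A *continuum* is a nondegenerate compact connected metric space; nondegenerate means that it has more than one point. A *subcontinuum* of a space is a nonempty compact connected subset. A subcontinuum may be a single point; this convention will save words throughout.

For example, $[0,1]$ is a continuum, and its subcontinua are the intervals $[s,t]$ with $0\le s\le t\le 1$.

**Definition (chainable).** A continuum $X$ is *chainable* if for every $\varepsilon>0$ there is a continuous map $f:X\to[0,1]$ with $\operatorname{diam}(f^{-1}(y))<\varepsilon$ for every $y\in f(X)$.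

So $X$ can be mapped to an interval with all fibers as small as we like. The interval itself is chainable by the identity. A less trivial example is the sine curve
$$S=\{0\}\times[-1,1]\ \cup\ \{(x,\sin(1/x)):0<x\le1\}.$$
Given $\varepsilon>0$, choose $c\in(0,1)$ with $c<\varepsilon$ and $\sin(1/c)=-1$. Put $f(x,y)=y$ when $x\le c$ and $f(x,y)=-1-(x-c)$ when $x\ge c$. The only point of $S$ with $x=c$ is $(c,-1)$, where both formulas give $-1$, so $f$ is continuous. The fiber over a value $v\ge-1$ lies in the set of points with $y=v$ and $0\le x\le c$, so its diameter is at most $c<\varepsilon$; the fiber over a value $v<-1$ is one point. After rescaling the target, $f$ is as required. The unit circle is not chainable: for continuous $f:S^1\to\mathbb R$ the function $f(z)-f(-z)$ is odd, so it vanishes somewhere on the circle, and some fiber contains two antipodal points.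

**Definition (indecomposable, hereditarily indecomposable).** A continuum is *indecomposable* if it is not the union of two proper subcontinua. It is *hereditarily indecomposable* if every nondegenerate subcontinuum of it, including itself, is indecomposable.

The interval is decomposable: $[0,1]=[0,\frac12]\cup[\frac12,1]$. For an indecomposable example take the dyadic solenoid
$$\Sigma=\{(z_0,z_1,z_2,\dots): z_n\in S^1,\ z_n=z_{n+1}^2\text{ for all }n\},\qquad d(z,w)=\sum_m2^{-m}|z_m-w_m|,$$
with coordinate maps $\pi_n:\Sigma\to S^1$. It is the nested intersection of the sets where $z_m=z_{m+1}^2$ holds for $m<n$. Each of these is a product of circles (the coordinates $z_n,z_{n+1},\dots$ are free), so $\Sigma$ is compact and connected. Each $\pi_n$ is onto, because square roots can be chosen successively.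

To see that $\Sigma$ is indecomposable, let $A\subset\Sigma$ be a subcontinuum. If $\pi_n(A)=S^1$ for infinitely many $n$, then $A=\Sigma$: for $w\in\Sigma$ and each such $n$, some $a\in A$ has $\pi_n(a)=\pi_n(w)$, hence agrees with $w$ in the coordinates $0,\dots,n$, so $w$ is in the closed set $A$. Suppose $\Sigma=A\cup B$ with proper subcontinua $A,B$. Then for some $n$ both $\pi_n(A)$ and $\pi_n(B)$ differ from $S^1$, so each is a point or a closed arc of length $<2\pi$. The preimage of such a set under squaring consists of two disjoint pieces of half the length, so the connected sets $\pi_{n+1}(A)$, $\pi_{n+1}(B)$ lie in arcs of length $<\pi$. These two arcs cannot cover $S^1=\pi_{n+1}(\Sigma)$, a contradiction.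

The solenoid is not hereditarily indecomposable: the path $t\mapsto(e^{it/2^n})_n$, $0\le t\le1$, is injective, so its image is an arc in $\Sigma$, which is a decomposable subcontinuum.

Hereditary indecomposability has a convenient form: *in a hereditarily indecomposable continuum, two subcontinua $A,B$ that meet are nested.* Indeed $A\cup B$ is a subcontinuum, and if neither set contained the other, $A\cup B$ would be nondegenerate and the union of two proper subcontinua.

**Definition (composant).** Let $M$ be an indecomposable continuum. The *composant* of $p\in M$ is the union of all proper subcontinua of $M$ that contain $p$.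

If two proper subcontinua of $M$ meet, their union is a subcontinuum, and it is proper because $M$ is indecomposable. So "some proper subcontinuum contains both points" is an equivalence relation on $M$, and the composants are its classes. The facts that we need are these (Nadler, *Continuum Theory*, Ch. XI).

**(F1)** If $M$ is an indecomposable continuum, its composants partition $M$, there is more than one of them, and every proper subcontinuum of $M$ lies in a single composant. Consequently, if $Q$ is a composant of $M$ and $T\subset M$ is a subcontinuum that meets $Q$, then
$$T=M\quad\text{or}\quad T\subset Q.\tag{1}$$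

In $\Sigma$, the composant of $e=(1,1,\dots)$ is $\{(e^{it/2^n})_n:t\in\mathbb R\}$. To check this, let $A\ni e$ be a proper subcontinuum and choose $n$ such that $\pi_m(A)\ne S^1$ for all $m\ge n$. Write $\pi_n(A)=\{e^{is}:\alpha\le s\le\beta\}$ with $\alpha\le0\le\beta$ and $\beta-\alpha<2\pi$. The set $\pi_{n+1}(A)$ is connected, contains $1$, and squares into $\pi_n(A)$, so it lies in $\{e^{is/2}:\alpha\le s\le\beta\}$. Inductively, a point of $A$ with $n$-th coordinate $e^{is}$ has $(n+k)$-th coordinate $e^{is/2^k}$, so it is on the line. Conversely, each point of the line is joined to $e$ by an arc in the line, which is a proper subcontinuum since an arc is decomposable and $\Sigma$ is not. The line has only countably many points with $z_0=1$, namely those with $t\in2\pi\mathbb Z$, while $\Sigma$ has uncountably many such points, one for each sequence of choices of square roots. So there is indeed more than one composant.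

We shall also recall that *composants are dense*. For an indecomposable $M$ this shows that a proper subcontinuum $K$ has empty interior: $K$ lies in one composant, and another composant is dense and disjoint from $K$.

**Definition (pseudo-arc).** The *pseudo-arc* $P$ is the hereditarily indecomposable chainable continuum; it is unique up to homeomorphism. It is its own example: all that we shall use about $P$ is that it is chainable and hereditarily indecomposable.

**Definition (diagonal, retraction).** Let $\Delta=\{(x,x):x\in P\}\subset P\times P$. A *retraction* $r:P\times P\to\Delta$ is a continuous map onto $\Delta$ with $r(d)=d$ for every $d\in\Delta$. For example, $(x,y)\mapsto(x,x)$ and $(x,y)\mapsto(y,y)$ are retractions.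

## 2. Must a retraction of $P\times P$ onto $\Delta$ be a projection?

The problem, whose source is "Commentationes Mathematicae Universitatis Caroline", https://www.dml.cz/bitstream/handle/10338.dmlcz/143195/CommentatMathUnivCarolRetro_53-2012-4_10.pdf, asks whether the two retractions just written are the only ones: if $r:P\times P\to\Delta$ is a continuous retraction, must $r(x,y)=(x,x)$ for all $(x,y)$, or $r(x,y)=(y,y)$ for all $(x,y)$?

The answer is yes. It follows from a more general statement, to which most of the lecture is devoted. We write $p_1,p_2$ for the two projections of a product.

**Theorem A.** *Let $X,Y$ be chainable continua, $Z$ a hereditarily indecomposable continuum, and $F:X\times Y\to Z$ continuous. Then $F$ depends on at most one coordinate: $F=f\circ p_1$ for some continuous $f:X\to Z$, or $F=f\circ p_2$ for some continuous $f:Y\to Z$.*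

**Theorem A answers the question.** Since $r$ takes values in $\Delta$, write $r(x,y)=(F(x,y),F(x,y))$ with $F:P\times P\to P$ continuous. Then $F(x,x)=x$. Theorem A applies with $X=Y=Z=P$. If $F$ depends only on $x$, then $F(x,y)=F(x,x)=x$. If $F$ depends only on $y$, then $F(x,y)=F(y,y)=y$. $\square$

## 3. Intervals in place of $X$, solenoids in place of $Z$

**The interval instead of $P$.** The square $[0,1]^2$ has many retractions onto its diagonal: with $m(x,y)=\max(x,y)$, or $m(x,y)=(1-t)x+ty$ for a fixed $t\in[0,1]$, the map $(x,y)\mapsto(m(x,y),m(x,y))$ is one. So the target must matter.

**Indecomposable targets.** Indecomposability of $Z$ alone is not enough. The map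
$$F:[0,1]^2\to\Sigma,\qquad F(x,y)=\bigl(e^{i(x+y)/2^n}\bigr)_n$$
is continuous and depends on both coordinates, since its coordinate of index $0$ is $e^{i(x+y)}$. The image is an arc. So the hereditary assumption has to be used, and it will be used for the image $M$ of a suitable rectangle.

**An interval factor.** *If $Z$ is hereditarily indecomposable, every path $\gamma:[0,1]\to Z$ is constant.* Let $M=\gamma([0,1])$, and let $t^*$ be the least $t$ with $\gamma([0,t])=M$; it exists because $\gamma([0,t])$ depends continuously on $t$. If $t^*=0$, then $M$ is a point. If $t^*>0$, take $t<t^*$. The subcontinua $\gamma([0,t])$ and $\gamma([t,t^*])$ share the point $\gamma(t)$ and have union $M$. They are nested, so one of them is $M$; by the choice of $t^*$ it is the second. Letting $t\to t^*$ gives $M=\{\gamma(t^*)\}$. So $M$ is a point in every case.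

Hence Theorem A holds when $X=[0,1]$: every $F(\cdot,y)$ is a path, so it is constant, and $F=f\circ p_2$ with $f=F(0,\cdot)$. This settles the case of an arc, but it says nothing directly about $X=Y=P$, because $P$ contains no arcs, by the same statement applied to $Z=P$. In the general case we need connected sets in $X\times Y$ that are not built from paths.

## 4. Limits of continua, chained sets, order arcs

All spaces are metric until Section 10, where uncountable products appear. Products of two spaces carry the max metric. Limits of sets are limits in the Hausdorff metric. The nonempty compact subsets of a compact space form a compact space in this metric. $C(X)$ denotes the set of subcontinua of $X$.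

**(F2)** $C(X)$ is compact; in particular Hausdorff limits of subcontinua are subcontinua. If $\varphi$ is continuous on a compact space and $A_k\to A$, then $\varphi(A_k)\to\varphi(A)$, by uniform continuity. If $K_k\to K$ and $L_k\to L$, then $K_k\times L_k\to K\times L$. If $A_k\subset B_k$, $A_k\to A$ and $B_k\to B$, then $A\subset B$. In particular, if a continuous $g$ is constant on each $A_k$, it is constant on $A$, because $g(A)$ is a limit of one-point sets.

**Definition ($\delta$-chained).** A set $A$ is *$\delta$-chained* if any two of its points are joined by a finite sequence in $A$ with consecutive distances $\le\delta$. For example, $\{0,\frac1k,\frac2k,\dots,1\}$ is $\frac1k$-chained; as $k\to\infty$ it converges to the connected set $[0,1]$. This is a general phenomenon.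

**(F3)** *If $A_k$ are nonempty compact $\delta_k$-chained subsets of a compact space, $\delta_k\to0$ and $A_k\to A$, then $A$ is connected.* Otherwise $A=B\sqcup B'$ with $B,B'$ nonempty, closed, and at distance $\ge3\eta>0$. For large $k$, $A_k$ lies in the union of the open $\eta$-neighborhoods of $B$ and $B'$ and meets both. These neighborhoods are at distance $\ge\eta$ from each other, and $\eta>\delta_k$ for large $k$. A $\delta_k$-chain in $A_k$ from one to the other would have to jump a distance $\ge\eta$ at some moment, a contradiction.

**(F4)** (Illanes–Nadler, *Hyperspaces*.) For a continuum $X$ and $x\in X$ there is an *order arc* from $\{x\}$ to $X$: a continuous, strictly increasing family $(K_a)_{a\in[0,1]}$ in $C(X)$ with $K_0=\{x\}$ and $K_1=X$. There is also a *Whitney map* $\mu:C(X)\to[0,\infty)$: it is continuous, and $K\subsetneq L$ implies $\mu(K)<\mu(L)$. For $X=[0,1]$ and $x=\frac12$ one may take $K_a=[\frac{1-a}2,\frac{1+a}2]$, and for $\mu$ the length of an interval.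

## 5. Rectangles, crossings, and where slices stop

Let $X,Y$ be continua.

**Definition (rectangle, crossing, full).** A *rectangle* is $R=K\times L$ with $K\in C(X)$, $L\in C(Y)$. A subcontinuum $C\subset R$ is an *h-crossing* of $R$ if $p_1(C)=K$, a *v-crossing* of $R$ if $p_2(C)=L$, and *full* in $R$ if it is both.

In $[0,1]^2$ the segment $[0,1]\times\{\frac12\}$ is an h-crossing and not a v-crossing, and the diagonal is full. Degenerate rectangles are allowed: in $\{x\}\times L$ every one-point subset is an h-crossing, while the only v-crossing is $\{x\}\times L$ itself. By (F2), applied to the projections,
$$\begin{gathered}\text{if } R_j\to R \text{ are rectangles and } C_j \text{ are h-crossings (v-crossings) of } R_j\\ \text{with } C_j\to C,\text{ then } C \text{ is an h-crossing (v-crossing) of } R.\end{gathered}\tag{2}$$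

**Why full continua help.** Suppose that $F:X\times Y\to Z$ is continuous, and that we have a rectangle $R=X'\times Y'$ with $M=F(R)$ nondegenerate, hence indecomposable, and a full continuum $V$ in $R$ with $N=F(V)\ne M$. By (F1), $N$ lies in one composant of $M$; let $Q$ be another composant, and let $p=(x,y)\in R$ be a point with $F(p)\in Q$. A sensible way to a contradiction is to connect $V$ to a point with value in $Q$ by a continuum, without the image becoming all of $M$. Indeed, a proper subcontinuum of $M$ that contains $N$ and meets $Q$ contradicts (1).

The first thing to add to $V$ is a piece of a slice, $K\times\{y\}$ with $x\in K\in C(X')$. The full slice $X'\times\{y\}$ does meet $V$, since $p_2(V)=Y'$. But consider $T=F(K\times\{y\})$, which meets $Q$. By (1), $T=M$ or $T\subset Q$; in the second case $K\times\{y\}$ misses $V$. So every piece of the slice through $p$ either does not reach $V$ or already covers all of $M$, and there is no contradiction. The same holds for vertical slices. This is the exact point at which slices stop.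

A second try is to stay close to $V$: a continuum in a small neighborhood of $V$ has image close to $N$, so it misses some point of $M$. But closeness to $V$ does not give connectedness to $V$. If $X=P$, a point of $P$ has no connected neighborhood of small diameter: its closure would be a proper subcontinuum of $P$ with nonempty interior, which Section 1 excludes. Hence $P\times P$ has no connected neighborhoods of small diameter either, as one sees by projecting them.

**What will be done instead.** We look for a continuum $V'$ close to $V$ that is an h-crossing of a slightly smaller rectangle $X'\times L$, where $L\subsetneq Y'$. Such a $V'$ has three properties at once. It is an h-crossing of $R$, and $V$ is a v-crossing of $R$, so the two should meet. It is close to $V$, so its image misses a point of $M$. And it meets the partial slice $\{x\}\times L$, because $p_1(V')=X'$. If $F(\{x\}\times L)\subset Q$, we have the contradiction. There are then three tasks: to find $V$, to prove the crossing properties, and to make sure that $F(\{x\}\times L)\subset Q$ for all $L\subsetneq Y'$ in an order arc, so that $L$ can be taken close to $Y'$. For the last task we shall choose $R$ *minimal* in a suitable sense.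

## 6. Crossings in the unit square

**Lemma 1.** *(a) If $C_1,C_2\subset[0,1]^2$ are compact and connected, $C_1$ meets the left and right sides, and $C_2$ meets the bottom and top sides, then $C_1\cap C_2\ne\emptyset$.*

*(b) If $E\subset[0,1]^2$ is closed and no component of $E$ meets both the left and the right side, then some compact connected $T\subset[0,1]^2\setminus E$ meets the bottom and top sides.*

**Proof of (a).** The aim is to replace the continua by paths and apply Brouwer's theorem. Suppose $C_1\cap C_2=\emptyset$. For small $\varepsilon$ the relative open $\varepsilon$-neighborhoods of $C_1$ and $C_2$ in the square are disjoint. Each is a union of convex sets (balls intersected with the square) that meet a connected set contained in the union, so it is connected. It is open in the square, hence path connected. So there are disjoint paths in the square, one from left to right and one from bottom to top.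

Rescale the square to $[-1,1]^2$ and write the paths as $h,v:[-1,1]\to[-1,1]^2$ with $h_1(\pm1)=\pm1$ and $v_2(\pm1)=\pm1$. Since they are disjoint, $N(s,t)=\max(|h_1(s)-v_1(t)|,|h_2(s)-v_2(t)|)>0$ for all $s,t$. Put
$$G(s,t)=\frac1{N(s,t)}\bigl(v_1(t)-h_1(s),\ h_2(s)-v_2(t)\bigr).$$
This is a continuous map of $[-1,1]^2$ into its boundary. By Brouwer's theorem it has a fixed point $(s,t)$, and this point is on the boundary, so $|s|=1$ or $|t|=1$. If $s=-1$, the first coordinate of $G(s,t)$ is $(v_1(t)+1)/N\ge0$. If $s=1$, it is $(v_1(t)-1)/N\le0$. If $t=-1$, the second coordinate is $(h_2(s)+1)/N\ge0$. If $t=1$, it is $(h_2(s)-1)/N\le0$. In each case the coordinate cannot equal $s$, respectively $t$, a contradiction.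

**Proof of (b).** The aim is to discretize and use the Hex theorem. If $E=\emptyset$, take $T=[0,1]^2$; so let $E\ne\emptyset$. For each $k\ge1$ take the grid $\{0,\frac1k,\dots,1\}^2$ with Hex adjacency: horizontal edges, vertical edges, and one family of diagonal edges, all of length $\le\sqrt2/k$. With Euclidean distances, put a vertex $w$ in $\mathcal H$ if $d(w,E)\le2/k$, and in $\mathcal V$ otherwise. By the Hex theorem (Gale, Amer. Math. Monthly 86 (1979)), either $\mathcal V$ contains a grid path from bottom to top, or $\mathcal H$ contains one from left to right.

Suppose the first case holds for some $k$. Every point of the polygonal path is within $\sqrt2/(2k)<2/k$ of a vertex of $\mathcal V$, and such vertices are at distance $>2/k$ from $E$. So the polygonal path misses $E$, and it can serve as $T$.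

Otherwise the second case holds for every $k$. Replace each vertex of the path in $\mathcal H$ by a point of $E$ at distance $\le2/k$. Consecutive new points are at distance $\le\frac{2+\sqrt2+2}{k}<\frac6k$. We get finite $\frac6k$-chained subsets of $E$ that come within $2/k$ of the left and the right side. By (F3) a subsequential limit is a connected subset of $E$ that meets both sides. It lies in one component of $E$, a contradiction. $\square$

## 7. Crossings in products of chainable continua

From now on $X$ and $Y$ are chainable. We first note that nondegenerate subcontinua can be mapped *onto* $[0,1]$ with small fibers. *For each nondegenerate subcontinuum $K$ of $X$ or $Y$ and each $n$ there is a continuous surjection $K\to[0,1]$ with all fibers of diameter $<1/n$.* To see this, restrict to $K$ a map to $[0,1]$ with fibers of diameter $<\min(1/n,\operatorname{diam}K)$. The image of $K$ is an interval, and it is nondegenerate because $K$ is not contained in a fiber. Then rescale the image to $[0,1]$.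

**Lemma 2.** *Let $R=K\times L$ be a rectangle.*

*(i) Every h-crossing of $R$ meets every v-crossing of $R$.*

*(ii) If $E\subset R$ is closed and contains no h-crossing of $R$, then $R\setminus E$ contains a v-crossing of $R$. The same holds with h and v interchanged.*

**Degenerate rectangles.** This step disposes of the cases where one factor is a point. For (i): if $K$ is a point, the only v-crossing is $R$; if $L$ is a point, the only h-crossing is $R$. In both cases the two crossings meet. For (ii): if $K$ is a point, every one-point subset of $R$ is an h-crossing, so $E=\emptyset$ and $R$ is the required v-crossing. If $L$ is a point, $R$ is an h-crossing, so $E\ne R$, and any point of $R\setminus E$ is a v-crossing. The interchanged version is symmetric.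

From here on $K$ and $L$ are nondegenerate. Choose continuous surjections $f_n:K\to[0,1]$ and $k_n:L\to[0,1]$ with fibers of diameter $<1/n$, and let $\varphi_n=f_n\times k_n:R\to[0,1]^2$. This map is surjective, and its fibers have diameter $<1/n$ in the max metric.

**Proof of (i).** We push the crossings to the square. Suppose an h-crossing $C_1$ and a v-crossing $C_2$ are disjoint, and take $n$ with $1/n<\operatorname{dist}(C_1,C_2)$. A common value $\varphi_n(c_1)=\varphi_n(c_2)$ would give $d(c_1,c_2)<1/n$; so $\varphi_n(C_1)\cap\varphi_n(C_2)=\emptyset$. But $\varphi_n(C_1)$ projects onto $f_n(K)=[0,1]$, so it meets left and right, and likewise $\varphi_n(C_2)$ meets bottom and top. This contradicts Lemma 1(a).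

**Proof of (ii): pulling connected sets back.** Preimages of connected sets under $\varphi_n$ need not be connected, but they are chained. *If $B\subset R$ is compact and $D\subset\varphi_n(B)$ is nonempty, compact and connected, then $A=B\cap\varphi_n^{-1}(D)$ is $\frac1n$-chained.* Suppose not. For some point of $A$, let $A'$ be the set of points of $A$ that can be reached from it by $\frac1n$-chains in $A$, the point being chosen so that $A''=A\setminus A'\ne\emptyset$. All distances between points of $A'$ and points of $A''$ are $>1/n$. So both sets are closed in $A$, hence compact. Fibers have diameter $<1/n$, so $\varphi_n(A')$ and $\varphi_n(A'')$ are disjoint. They are nonempty and compact, and their union is $\varphi_n(A)=D$. This contradicts the connectedness of $D$.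

**Proof of (ii): thickening $E$.** We make room around $E$, because we are about to take limits. If $E=\emptyset$, take $R$ as the v-crossing; so let $E\ne\emptyset$. Let $E^\delta=\{z\in R:d(z,E)\le\delta\}$. For some $\delta>0$ the set $E^\delta$ contains no h-crossing of $R$. Otherwise there are h-crossings $C_j\subset E^{1/j}$, and a subsequential limit of them is an h-crossing by (2). It lies in every $E^{1/j}$, hence in $E$, a contradiction. Fix this $\delta$.

**Proof of (ii): no left–right component in the square.** We check the hypothesis of Lemma 1(b): *for all large $n$, no component of $\varphi_n(E^\delta)$ meets both left and right.* Otherwise, for infinitely many $n$ there is such a component $D_n$. The sets $A_n=E^\delta\cap\varphi_n^{-1}(D_n)$ are compact, nonempty, and $\frac1n$-chained. By (F3) a subsequential limit $A\subset E^\delta$ is a subcontinuum. The first projection of $D_n=\varphi_n(A_n)$ is $[0,1]$. So for every $x\in K$ there is $a_n\in A_n$ with $f_n(p_1(a_n))=f_n(x)$, whence $d(p_1(a_n),x)<1/n$. Therefore $x\in p_1(A)$. So $p_1(A)=K$, and $A$ is an h-crossing in $E^\delta$, a contradiction.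

**Proof of (ii): the v-crossing.** We pull a bottom–top continuum back. By Lemma 1(b), for all large $n$ there is a compact connected $T_n\subset[0,1]^2\setminus\varphi_n(E^\delta)$ that meets bottom and top. The sets $\varphi_n^{-1}(T_n)$ are nonempty, compact, and $\frac1n$-chained (the pulling-back step with $B=R$), and they miss $E^\delta$. By (F3) a subsequential limit is a subcontinuum $A$. The second projection of $T_n$ is $[0,1]$, so the argument of the previous step, with $k_n$ in place of $f_n$, gives $p_2(A)=L$. All points of $\varphi_n^{-1}(T_n)$ are at distance $>\delta$ from $E$, so all points of $A$ are at distance $\ge\delta$ from $E$. Thus $A$ is a v-crossing in $R\setminus E$. The version with h and v interchanged follows by exchanging the roles of $X$ and $Y$. $\square$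

## 8. Real-valued functions constant on crossings

**Lemma 3.** *Let $g:X\times Y\to\mathbb R$ be continuous. Every rectangle $R$ has an h-crossing or a v-crossing on which $g$ is constant.*

For $g(x,y)=x$ on $[0,1]^2$ only v-crossings occur, since $g$ takes every value in $[0,1]$ on an h-crossing. So one cannot ask for more in a given rectangle.

**Proof.** Suppose there is no such crossing. For each $t\in\mathbb R$ the closed set $R\cap g^{-1}(t)$ contains no h-crossing. By Lemma 2(ii) some v-crossing lies in $R\cap\{g\ne t\}$; being connected, it lies in $\{g>t\}$ or in $\{g<t\}$. Let $T_+$ (respectively $T_-$) be the set of $t$ such that $R\cap\{g>t\}$ (respectively $R\cap\{g<t\}$) contains a v-crossing. We have just seen that $T_+\cup T_-=\mathbb R$. Both sets are open: if a v-crossing $C$ lies in $\{g>t\}$, then $\min_Cg>t$ by compactness, so $C$ serves for all nearby values as well, and similarly for $T_-$. Both are nonempty: $R$ itself is a v-crossing, so $t\in T_+$ for $t<\min_Rg$ and $t\in T_-$ for $t>\max_Rg$. As $\mathbb R$ is connected, some $t_0$ is in both. So there are v-crossings $C'\subset\{g>t_0\}$ and $C''\subset\{g<t_0\}$.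

On the other hand, $R\cap g^{-1}(t_0)$ contains no v-crossing. By the interchanged version of Lemma 2(ii), some h-crossing $C$ lies in $R\cap\{g\neq t_0\}$, hence in $\{g>t_0\}$ or in $\{g<t_0\}$. By Lemma 2(i), $C$ meets both $C'$ and $C''$, so $g$ takes on $C$ values on both sides of $t_0$, a contradiction. $\square$

To obtain a *full* continuum on which $g$ is constant, we move the rectangle.

**Lemma 4.** *Let $g:X\times Y\to\mathbb R$ be continuous, and let $R_s=K_s\times L_s$, $s\in[0,1]$ (or any compact interval, by reparametrization), be a continuous family of rectangles such that $L_0$ and $K_1$ are one-point sets. Then for some $s$ there is a continuum full in $R_s$ on which $g$ is constant.*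

As an illustration take $X=Y=[0,1]$ and $g(x,y)=x+y$, with the family that grows through the rectangles $[0,1]\times[0,b]$ from $b=0$ to $b=1$ and then shrinks through $[0,a]\times[0,1]$ from $a=1$ to $a=0$. For $0<b<1$, a continuum of constancy in $[0,1]\times[0,b]$ lies on a line of slope $-1$, so its first projection has length at most $b<1$; there are v-crossings but no h-crossings. For $0<a<1$ it is the other way round. At the square $[0,1]^2$ in between, the antidiagonal $x+y=1$ is full.

**Proof.** Let $S_h$ (respectively $S_v$) be the set of $s$ such that $R_s$ has an h-crossing (respectively v-crossing) on which $g$ is constant. Both sets are closed: if $s_j\to s$ and $C_j$ are such crossings of $R_{s_j}$, then a subsequential limit $C$ is a crossing of $R_s$ of the same kind by (2), and $g$ is constant on $C$ by (F2). By Lemma 3, $S_h\cup S_v=[0,1]$. Since $L_0$ is a point, any one-point subset of $R_0$ is a v-crossing, so $0\in S_v$. Since $K_1$ is a point, any one-point subset of $R_1$ is an h-crossing, so $1\in S_h$. As $[0,1]$ is connected, there is $s\in S_h\cap S_v$. The two crossings of $R_s$ meet by Lemma 2(i). So $g$ takes the same constant value on both, and their union is a continuum full in $R_s$ on which $g$ is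 constant. $\square$

In the statement the word continuum, for the full set, includes the possibility of a single point, as in our convention for subcontinua; we say "full continuum" in this sense throughout.

The next lemma produces the set $V'$ that Section 5 asked for.

**Lemma 5.** *Let $V$ be full in $R=X'\times Y'$ with $X'\in C(X)$, $Y'\in C(Y)$ nondegenerate. Let $L_j\subset Y'$ be subcontinua with $L_j\to Y'$, and let $\delta>0$. For all large $j$ there is a continuum $V'\subset X'\times L_j$ with $p_1(V')=X'$ and every point of $V'$ within $\delta$ of $V$. Moreover, $V\cap V'\ne\emptyset$ for any such $V'$.*

**Proof.** Suppose this fails for infinitely many $j$. For these $j$ the closed set $\{z\in X'\times L_j:d(z,V)\le\delta\}$ contains no h-crossing of $X'\times L_j$. By Lemma 2(ii) there is a v-crossing $C_j$ of $X'\times L_j$ all of whose points are at distance $>\delta$ from $V$. Let $C$ be a subsequential limit. By (2) it is a v-crossing of $\lim(X'\times L_j)=X'\times Y'=R$, and all its points are at distance $\ge\delta$ from $V$. But $V$ is an h-crossing of $R$, so $V$ meets $C$ by Lemma 2(i), a contradiction.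

Finally, $V'\subset R$ and $p_1(V')=X'$, so $V'$ is an h-crossing of $R$, and $V$ is a v-crossing of $R$. By Lemma 2(i) they meet. $\square$

## 9. Proof of Theorem A by a minimal rectangle

If $F(\cdot,y)$ is constant for every $y$, then $F=f\circ p_2$, where $f=F(x_*,\cdot)$ for any fixed $x_*\in X$, and $f$ is continuous. If $F(x,\cdot)$ is constant for every $x$, then likewise $F=f\circ p_1$. Suppose that neither holds. Then there are points with
$$F(x_1,y_0)\ne F(x_2,y_0),\qquad F(x_0,y_1)\ne F(x_0,y_2).$$
By Tietze's theorem choose a continuous $u:Z\to[0,1]$ that is injective on these at most four points of $Z$, and put $g=u\circ F$. We shall derive a contradiction.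

**Step 1. A first rectangle with a full continuum of constancy.** The purpose of this step is to fix the indecomposable continuum $M$ in which the argument takes place. Enlarge $X\times\{y_0\}$ to $X\times Y$ along an order arc from $\{y_0\}$ to $Y$ in the second factor, and then shrink $X\times Y$ to $\{x_0\}\times Y$ along an order arc in the first factor, run backwards. Each rectangle of this continuous family contains $X\times\{y_0\}$ or $\{x_0\}\times Y$, so $g$ is nonconstant on it. The first rectangle has one-point second factor and the last has one-point first factor. By Lemma 4 some rectangle $R_0$ of the family contains a full continuum on which $g$ is constant. Let $M=F(R_0)$. As $g$ is nonconstant on $R_0$, $u$ is nonconstant on $M$. So $M$ is a nondegenerate subcontinuum of $Z$, and hence it is indecomposable. This is where hereditary indecomposability of $Z$ is used.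

**Step 2. A minimal rectangle with image $M$.** The purpose is to choose $R$ so that nothing smaller does the same job. Let $\mathcal S$ be the set of rectangles $R$ with $F(R)=M$ that contain a full continuum on which $g$ is constant. Then $R_0\in\mathcal S$. The set $\mathcal S$ is closed in $C(X)\times C(Y)$: if $R_j\in\mathcal S$ and $R_j\to R$, then $F(R)=\lim F(R_j)=M$, and a subsequential limit of the full continua is full in $R$ by (2), with $g$ constant on it by (F2). So $\mathcal S$ is compact. Choose $R=X'\times Y'\in\mathcal S$ that minimizes $\mu_X(X')+\mu_Y(Y')$, where $\mu_X,\mu_Y$ are Whitney maps on $C(X)$ and $C(Y)$. If $R'\subsetneq R$ is a rectangle, one of its factors is strictly smaller and the other is no larger, so the sum is strictly smaller for $R'$. Hence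
$$R'\in\mathcal S,\ R'\subset R\ \Longrightarrow\ R'=R.\tag{3}$$

Both $X'$ and $Y'$ are nondegenerate. If one of them were a point, the only full continuum in $R$ would be $R$ itself, so $g$ would be constant on $R$ and $u$ constant on $F(R)=M$, which is false.

Let $V$ be full in $R$ with $g$ constant on $V$, and let $N=F(V)$. Then $u$ is constant on $N$ and not on $M$, so $N\subsetneq M$. By (F1), $N$ lies in one composant of $M$. Choose $q\in M$ in a different composant $Q$, so that $N\cap Q=\emptyset$. From now on (1) is used for this $M$ and this $Q$.

**Step 3. Growing rectangles around a point over $q$.** The purpose is to use the minimality (3) to show that partial vertical slices through a point over $q$ stay in $Q$ up to the very end.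

Choose $p=(x,y)\in R$ with $F(p)=q$. Let $(K_a)$ be an order arc from $\{x\}$ to $X'$, and $(L_b)$ one from $\{y\}$ to $Y'$. For $(a,b)\in[0,1]^2$ put $M_{a,b}=F(K_a\times L_b)$, a subcontinuum of $M$ that contains $q$, and let
$$D=\{(a,b)\in[0,1]^2:M_{a,b}\ne M\}.$$
By (1), $M_{a,b}\subset Q$ for $(a,b)\in D$. Since $M_{a,b}$ depends continuously on $(a,b)$, $D$ is relatively open. Since $M_{a,b}$ grows with $a$ and $b$, $D$ is *down-closed*: if $(a,b)\in D$, $0\le a'\le a$ and $0\le b'\le b$, then $(a',b')\in D$. Equivalently, a point of the square that is coordinatewise $\ge$ some point of $[0,1]^2\setminus D$ is outside $D$. Also $(0,0)\in D$, since $M_{0,0}=\{q\}$.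

Here is what full slices give. As $p_2(V)=Y'\ni y$, the slice $X'\times\{y\}$ meets $V$, so $M_{1,0}=F(X'\times\{y\})$ meets $N$. It also contains $q\in Q$, so it meets $Q$ and is not contained in $Q$. By (1), $M_{1,0}=M$. Similarly, $p_1(V)=X'\ni x$ gives $M_{0,1}=M$. So $(1,0),(0,1)\notin D$, and since $D$ is down-closed, $D\subset[0,1)^2$.

Now we parametrize the upper boundary of $D$ by a continuous curve from the $a$-axis to the $b$-axis. This boundary may contain horizontal and vertical segments, so neither coordinate need be a continuous function of the other; we use lines of slope $1$ instead, which cross such segments transversally. Let $a_0=\min\{a:(a,0)\notin D\}$ and $b_0=\min\{b:(0,b)\notin D\}$. They exist because $[0,1]^2\setminus D$ is closed and contains $(1,0)$ and $(0,1)$, and they are positive because $(0,0)\in D$. For $\sigma\in[-b_0,a_0]$ put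
$$e_\sigma(\rho)=(\sigma^++\rho,\ \sigma^-+\rho),\quad\rho\ge0,\qquad \sigma^\pm=\max(\pm\sigma,0).$$
Let $\rho(\sigma)$ be the least $\rho\ge0$ with $e_\sigma(\rho)\in[0,1]^2\setminus D$. It exists and is $\le1-|\sigma|$, because $[0,1]^2\setminus D$ is closed and contains $e_\sigma(1-|\sigma|)$, a point of the square whose larger coordinate is $1$. Let $e(\sigma)=e_\sigma(\rho(\sigma))$. (For example, if $D=[0,1)^2$, then $\rho(\sigma)=1-|\sigma|$, and $e$ runs along the right and top sides of the square.)

*The function $\rho(\cdot)$ is continuous.* Let $0\le\sigma<\sigma'=\sigma+\varepsilon\le a_0$. First, the point $e_{\sigma'}(\rho(\sigma))=(\sigma'+\rho(\sigma),\rho(\sigma))$ is coordinatewise $\ge e(\sigma)$. If it lies in the square, it is outside $D$, and so $\rho(\sigma')\le\rho(\sigma)$. If it is not in the square, then $\sigma'+\rho(\sigma)>1$, so $\rho(\sigma')\le1-\sigma'<\rho(\sigma)$. Second, consider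
$$e_\sigma(\rho(\sigma')+\varepsilon)=(\sigma'+\rho(\sigma'),\ \rho(\sigma')+\varepsilon).$$
It is in the square, because $\rho(\sigma')+\varepsilon\le\rho(\sigma')+\sigma'\le1$. It is coordinatewise $\ge e(\sigma')=(\sigma'+\rho(\sigma'),\rho(\sigma'))$, hence outside $D$. So $\rho(\sigma)\le\rho(\sigma')+\varepsilon$. Together,
$$\rho(\sigma')\le\rho(\sigma)\le\rho(\sigma')+\varepsilon.$$
Thus $\rho(\cdot)$ is continuous on $[0,a_0]$, and, with the coordinates exchanged, on $[-b_0,0]$. Therefore $e(\cdot)$ is continuous.

Since $(a_0,0)\notin D$ and $(0,b_0)\notin D$, we have $\rho(a_0)=\rho(-b_0)=0$, so $e(a_0)=(a_0,0)$ and $e(-b_0)=(0,b_0)$. For $e(\sigma)=(a,b)$ set $R_\sigma=K_a\times L_b\subset R$ (this notation is used only for this family; the parameter runs over $[-b_0,a_0]$). As $\sigma$ runs from $a_0$ down to $-b_0$, this is a continuous family of rectangles; its first member has second factor $L_0=\{y\}$, and its last has first factor $K_0=\{x\}$. By Lemma 4 some $R_\sigma$ contains a full continuum on which $g$ is constant. Since $e(\sigma)\notin D$, $F(R_\sigma)=M$. So $R_\sigma\in\mathcal S$, and (3) gives $R_\sigma=R$. Order arcs are strictly increasing, so $e(\sigma)=(1,1)$. Then $\sigma^+=\sigma^-$, that is, $\sigma=0$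 and $\rho(0)=1$. By definition of $\rho(0)$ this means that $(t,t)\in D$ for all $t<1$. As $D$ is down-closed, $(0,b)\in D$ for all $b<1$, and hence
$$F(\{x\}\times L_b)=M_{0,b}\subset Q\qquad\text{for all }b<1.\tag{4}$$

**Step 4. Contradiction.** We now carry out the plan of Section 5. Choose $m\in M\setminus N$. By uniform continuity choose $\delta>0$ such that $d(F(z),F(z'))<\operatorname{dist}(m,N)$ whenever $d(z,z')\le\delta$. A point $z$ within $\delta$ of $V$ has some $z'\in V$ with $d(z,z')\le\delta$, and $F(z')\in N$; so $F(z)\ne m$.

Let $b_j<1$ with $b_j\uparrow1$, so that $L_{b_j}\to Y'$. Lemma 5 gives $b=b_j<1$ and a continuum $V'\subset X'\times L_b$ with $p_1(V')=X'$, all points of $V'$ within $\delta$ of $V$, and $V\cap V'\ne\emptyset$. Then $V\cup V'$ is a subcontinuum of $R$, and $T=F(V\cup V')$ is a subcontinuum of $M$ with $N\subset T$ and $m\notin T$. So $T\ne M$. As $x\in X'=p_1(V')$, $V'$ contains a point $(x,l)$ with $l\in L_b$, and $F(x,l)\in Q$ by (4). So $T$ meets $Q$, and (1) gives $N\subset T\subset Q$. This contradicts $N\cap Q=\emptyset$. $\blacksquare$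

With Section 2 this proves: **every continuous retraction $P\times P\to\Delta$ is $(x,y)\mapsto(x,x)$ or $(x,y)\mapsto(y,y)$.**

## 10. Weakly chainable pieces and arbitrary products

The original question is now settled. Theorem A also extends to more factors and to a wider class of continua, by gluing.

**Definition (weakly chainable; the class $\mathcal W$).** A continuum is *weakly chainable* if it is a continuous image of a chainable continuum. $\mathcal W$ is the class of continua $X$ having a dense subset $X_0$ such that any two distinct points of $X_0$ lie in the union of a finite chain $A_1,\dots,A_k$ ($A_i\cap A_{i+1}\ne\emptyset$) of nondegenerate weakly chainable subcontinua of $X$.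

The circle is weakly chainable, being an image of $[0,1]$, though it is not chainable. Every weakly chainable continuum $X$ is in $\mathcal W$: take $X_0=X$ and the one-term chain $X$. Every arcwise connected continuum is in $\mathcal W$: take $X_0=X$ and, for two distinct points, an arc between them.

A third family consists of the circle-like continua: $X$ is *circle-like* if for every $\varepsilon>0$ there is a continuous surjection $f:X\to S^1$ with all fibers of diameter $<\varepsilon$. The solenoid $\Sigma$ is an example, since two points in the same fiber of $\pi_n$ agree in coordinates $0,\dots,n$, so these fibers have diameter at most $2\sum_{m>n}2^{-m}=2^{1-n}$. The pseudo-circle, a hereditarily indecomposable circle-like continuum, is another.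

*Circle-like continua are in $\mathcal W$.* First, a proper nondegenerate subcontinuum $K$ of such an $X$ is chainable: choose $z\in X\setminus K$ and $f$ with fibers of diameter less than both the given $\varepsilon$ and $d(z,K)$. Then $f(z)\notin f(K)$, so $f(K)$ is a point or an arc, and $f|_K$, followed by an embedding of $f(K)$ in $[0,1]$, has fibers of diameter $<\varepsilon$. Next, let $X_0$ be the composant of a point $p$ in $X$, that is, the union of the proper subcontinua of $X$ that contain $p$. It is dense: given $w\ne p$ and a small $r>0$, the component of $p$ in $X\setminus B(w,r)$, where $B(w,r)$ is the open ball, is a proper subcontinuum containing $p$, and by the boundary bumping theorem it meets the boundary of $B(w,r)$; so $X_0$ has points within $r$ of $w$. Finally, two distinct points of $X_0$ lie in $K\cup K'$, where $K,K'$ are proper subcontinua containing $p$ and one of the points each. These form a chain, from which a one-point member (which is then $\{p\}$) can be dropped; not both are one-point sets.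

**Theorem B.** *Let $(X_i)_{i\in I}$ be any nonempty family of continua in $\mathcal W$, $Z$ a hereditarily indecomposable continuum, and $F:\prod_iX_i\to Z$ continuous. Then $F=f\circ p_j$ for some $j\in I$ and continuous $f:X_j\to Z$.*

**Step (a). Two weakly chainable factors $X,Y$.** This step lifts Theorem A through surjections. Let $\alpha:\tilde X\to X$ and $\beta:\tilde Y\to Y$ be continuous surjections from chainable continua. By Theorem A, $F\circ(\alpha\times\beta)$ depends on at most one coordinate. Say it depends only on the first; the other case is the same. Given $x\in X$ and $y,y'\in Y$, choose preimages $\tilde x,\tilde y,\tilde y'$ under $\alpha$ and $\beta$. Then $F(x,y)=F(\alpha(\tilde x),\beta(\tilde y))=F(\alpha(\tilde x),\beta(\tilde y'))=F(x,y')$. So $F=f\circ p_1$, and $f$ is continuous, being the restriction of $F$ to a slice.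

**Step (b). Two factors $X,Y\in\mathcal W$.** Here the local information from (a) is carried along chains. Let $X_0,Y_0$ be the dense sets from the definition. Suppose that $F$ depends on both coordinates, that is, some $F(\cdot,y)$ and some $F(x,\cdot)$ are nonconstant. By density and continuity there are $x_0,x_1,x_2\in X_0$ and $y_0,y_1,y_2\in Y_0$ with
$$F(x_1,y_0)\ne F(x_2,y_0),\qquad F(x_0,y_1)\ne F(x_0,y_2).$$

Chains can be concatenated: if two chains contain a common point in their unions, run through the first to its end, back to a member that contains the common point, pass to a member of the second chain that contains this point, go back to the beginning of the second chain, and run through it. Repetitions are allowed. So there are finite chains $A_1,\dots,A_k$ in $X$ and $B_1,\dots,B_l$ in $Y$ of nondegenerate weakly chainable subcontinua, consecutive ones intersecting, whose unions $A$ and $B$ contain $x_0,x_1,x_2$ and $y_0,y_1,y_2$ respectively.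

The function $F(\cdot,y_0)$ is nonconstant on $A$, hence on some $A_i$: if it were constant on each member of the chain, it would be constant on $A$, since consecutive members intersect. Let $y_0\in B_j$. By (a), $F|_{A_i\times B_j}$ depends on at most one coordinate, and since $F(\cdot,y_0)|_{A_i}$ is nonconstant, it depends only on the first. So $F(\cdot,b)|_{A_i}$ is the same nonconstant function for all $b\in B_j$. A neighboring member $B_{j\pm1}$ shares a point with $B_j$, and at this point the function on $A_i$ is nonconstant; so the argument repeats with $B_{j\pm1}$, and so on along the chain. Hence $F(\cdot,b)|_{A_i}$ is nonconstant for *every* $b\in B$. Symmetrically, starting from $F(x_0,\cdot)$, there is $j'$ such that $F(a,\cdot)|_{B_{j'}}$ is nonconstant for *every* $a\in A$. On $A_i\times B_{j'}$ both kinds of slices are nonconstant, while by (a) $F|_{A_i\times B_{j'}}$ depends on at most one coordinate, a contradiction. So $F$ depends on at most one coordinate, and the corresponding $f$ is continuous as the restriction of $F$ to a slice.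

**Step (c). Arbitrary products.** Now we change one coordinate at a time. If $F$ is constant, any $j\in I$ and a constant $f$ will do. Let $F$ be nonconstant. In the product topology, the points that differ from a given point in finitely many coordinates are dense. So for a given point there is one that differs from it in finitely many coordinates and has a different value; otherwise $F$ would be constant. Changing these coordinates one by one, we find two points that differ in one coordinate $j$ only and have different values. So for some choice $c$ of the other coordinates, the function $\phi_c:x_j\mapsto F(x_j,c)$ on $X_j$ is nonconstant.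

Change one coordinate $k\ne j$ of $c$. Apply (b) to $X_j\times X_k$ with the remaining coordinates fixed as in $c$. There $F$ depends on at most one coordinate, and since $\phi_c$ is nonconstant, it depends only on $x_j$. So $\phi_c$ does not change. By induction $\phi_{c'}=\phi_c$ whenever $c'$ differs from $c$ in finitely many coordinates. Such $c'$ are dense, and $F$ is continuous, so $\phi_{c'}=\phi_c$ for all $c'$. Hence $F=\phi_c\circ p_j$. $\blacksquare$

**Corollary 1.** *For every nonempty index set $I$, the continuous retractions of $P^I$ onto its diagonal are exactly the maps $(x_i)_i\mapsto(x_j)_i$, $j\in I$. The same holds with $P$ replaced by any hereditarily indecomposable member of $\mathcal W$, e.g. the pseudo-circle.*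

**Proof.** Each of these maps is continuous and is a retraction onto the diagonal. Conversely, compose a retraction $r$ with a coordinate projection to get a continuous $F:P^I\to P$; since the values of $r$ are constant families, $r(w)=(F(w))_i$. Moreover $F(x,x,\dots)=x$. As $P$ is chainable, $P\in\mathcal W$, so Theorem B gives $F=f\circ p_j$. Then $f(x)=F(x,x,\dots)=x$, so $f=\mathrm{id}$ and $r((x_i)_i)=(x_j)_i$. The argument used only that $P$ is hereditarily indecomposable and in $\mathcal W$. $\square$

**Corollary 2.** *Every continuous $P\times P\to P$ has the form $f(x)$ or $f(y)$.*

**Proof.** This is Theorem A with $X=Y=Z=P$. $\square$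

**Corollary 3.** *If $H:P\times C\to P$ is continuous with $C\in\mathcal W$ and some $H(\cdot,s)$ is nonconstant, then $H(\cdot,c)=H(\cdot,s)$ for all $c\in C$.*

**Proof.** By Theorem B, $H$ depends on at most one coordinate. It is not a function of the second coordinate alone, since $H(\cdot,s)$ is nonconstant. So $H=f\circ p_1$, and $H(\cdot,c)=f=H(\cdot,s)$ for all $c\in C$. $\square$
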